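# Every lattice embeds into the quasiorder lattice of a semilattice

## Congruences of semilattices, and the guess "no"

A semilattice is an algebra $S=(S;\wedge)$ with one binary operation that is associative, commutative and idempotent. We write $x\le y$ when $x\wedge y=x$. A *quasiorder* of $S$ is a reflexive and transitive relation $\rho\subseteq S\times S$ that is compatible with $\wedge$: if $(x,y)\in\rho$ and $(u,v)\in\rho$, then $(x\wedge u,y\wedge v)\in\rho$. Ordered by inclusion, the quasiorders of $S$ form a complete lattice $\operatorname{Quo}S$. An embedding of lattices is an injective map that preserves binary joins and meets.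

The problem comes from "Quasiorder Lattices Of Universal Algebras" (http://users.atw.hu/gllrumdsuhg/Phd_thesis.pdf), where the following is conjectured: any lattice is embeddable into the quasiorder lattice of a suitable semilattice. We have to prove or disprove it.

The answer that one would first guess is "no". The symmetric quasiorders of $S$ are its congruences, and the congruences of semilattices obey a law that many lattices violate.

**Fact 1.1.** Let $\theta,\varphi,\psi$ be congruences of a semilattice $S$ with $\theta\cap\varphi=\theta\cap\psi$. Then $\theta\cap(\varphi\vee\psi)=\theta\cap\varphi$.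

*Proof.* Put $\tau=\theta\cap\varphi=\theta\cap\psi$, and let $(x,y)\in\theta\cap(\varphi\vee\psi)$. Meeting this pair with $x$ and with $y$ shows that $(x,x\wedge y)$ and $(x\wedge y,y)$ also lie in $\theta\cap(\varphi\vee\psi)$. It is enough to put these two pairs into $\tau$. By symmetry we may swap the coordinates of the second one, so we may assume that $y\le x$.

Since $\varphi\vee\psi$ is the transitive closure of $\varphi\cup\psi$, there is a chain $x=z_0,z_1,\dots,z_n=y$ in which each link $(z_i,z_{i+1})$ lies in $\varphi$ or in $\psi$. We show $(x\wedge z_i,\,y\wedge z_i)\in\tau$ for $i=n,n-1,\dots,0$. For $i=n$ the pair is $(x\wedge y,y)=(y,y)$. Suppose the claim holds for $i+1$, and let the link $(z_i,z_{i+1})$ lie in $\varphi$. Then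
$$x\wedge z_i\ \varphi\ x\wedge z_{i+1}\ \varphi\ y\wedge z_{i+1}\ \varphi\ y\wedge z_i ,$$
where the middle step holds because $\tau\subseteq\varphi$. Also $(x\wedge z_i,y\wedge z_i)\in\theta$, because $(x,y)\in\theta$. So the pair is in $\theta\cap\varphi=\tau$. If the link is in $\psi$, argue in the same way with $\theta\cap\psi=\tau$. For $i=0$ the claim says $(x,x\wedge y)=(x,y)\in\tau$. ∎

The lattice $M_3$ has a least element $0$, a greatest element, and three atoms $u,v,w$ between them. There $u\wedge v=u\wedge w=0$, but $u\wedge(v\vee w)=u\neq0$. So $M_3$ does not embed into the congruence lattice of any semilattice. One expects some law of this kind for quasiorders too. Let us test that on small semilattices.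

## Quasiorders on chains with two and three elements

Two facts make hand computation easy.

**Lemma 2.1.** A reflexive and transitive relation $\rho$ on a semilattice is compatible if and only if $(x,y)\in\rho$ implies $(x\wedge u,y\wedge u)\in\rho$ for every element $u$.

*Proof.* If $\rho$ is compatible, meet $(x,y)$ with $(u,u)\in\rho$. Conversely, let $(x,y),(u,v)\in\rho$. Then $(x\wedge u,y\wedge u)\in\rho$ and $(y\wedge u,y\wedge v)\in\rho$, and transitivity gives $(x\wedge u,y\wedge v)\in\rho$. ∎

**Lemma 2.2.** In $\operatorname{Quo}S$, meets are intersections. The join of a nonempty family is the transitive closure of its union.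

*Proof.* An intersection of compatible quasiorders is a compatible quasiorder. The transitive closure of the union is reflexive and transitive, and every quasiorder that contains the family contains it. It is compatible by Lemma 2.1: if $z_0,\dots,z_n$ is a chain whose links lie in members of the family, then so is $z_0\wedge u,\dots,z_n\wedge u$. ∎

Write $\Delta$ for equality and $\nabla$ for the full relation.

On a one-element semilattice there is one quasiorder. On the chain $0<1$ there are four reflexive relations, namely $\Delta$, $\le$, $\ge$, $\nabla$. Meeting a pair with $0$ gives $(0,0)$, and meeting it with $1$ changes nothing, so all four are quasiorders. Thus $\operatorname{Quo}$ of the two-element semilattice is the four-element Boolean lattice, and nothing yet contradicts the guess.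

Now take the chain $0<1<2$ with $x\wedge y=\min(x,y)$. Consider
$$\theta=\Delta\cup\{(1,2)\},\qquad \lambda=\Delta\cup\{(1,0)\},\qquad \mu=\Delta\cup\{(0,1),(0,2)\}.$$
All three are transitive. For compatibility, meet each non-diagonal pair with $0$, $1$, $2$. The pair $(1,2)$ becomes $(0,0),(1,1),(1,2)$. The pair $(1,0)$ becomes $(0,0),(1,0),(1,0)$. The pair $(0,1)$ becomes $(0,0),(0,1),(0,1)$, and $(0,2)$ becomes $(0,0),(0,1),(0,2)$. So $\theta,\lambda,\mu$ are quasiorders. Clearly $\theta\cap\lambda=\theta\cap\mu=\Delta$. But $(1,0)\in\lambda$ and $(0,2)\in\mu$ give $(1,2)\in\lambda\vee\mu$, hence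
$$\theta\cap(\lambda\vee\mu)=\theta\ne\Delta .$$
So the law of Fact 1.1 already fails for quasiorders of a three-element semilattice.

The same three relations give a pentagon. The relation $\lambda\cup\theta=\Delta\cup\{(1,0),(1,2)\}$ is transitive, hence it equals $\lambda\vee\theta$, and it meets $\mu$ in $\Delta$. Also $\lambda\vee\mu=\Delta\cup\{(1,0),(0,1),(0,2),(1,2)\}$, which contains $\theta$, so $(\lambda\vee\theta)\vee\mu=\lambda\vee\mu$. Therefore $\Delta,\ \lambda,\ \lambda\vee\theta,\ \mu,\ \lambda\vee\mu$ form a sublattice that is the five-element nonmodular lattice.

It is instructive to see where the proof of Fact 1.1 stops. The pair in question is $(x,y)=(1,2)$, which goes up, and without symmetry we may not swap its coordinates. For a pair with $x\le y$ the induction would start at $z_0=x$, where $(x\wedge z_0,y\wedge z_0)=(x,x)$, and would pass from $i$ to $i+1$ along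
$$x\wedge z_{i+1}\ \to\ x\wedge z_i\ \to\ y\wedge z_i\ \to\ y\wedge z_{i+1}.$$
The last arrow uses the link $(z_i,z_{i+1})$ as it stands, but the first arrow uses it backwards. In our example the chain is $z_0=1$, $z_1=0$, $z_2=2$. The first step would need $(0,1)\in\lambda$, which is false, although its conclusion $(x\wedge z_1,y\wedge z_1)=(0,0)\in\Delta$ happens to be true. The second step would need $(x\wedge z_2,x\wedge z_1)=(1,0)\in\mu$. This is false, and so is the conclusion, since $(1,2)\notin\mu$. Quasiorders can be directed, and the obstruction for congruences does not survive this.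

In fact the source of the problem records that $\operatorname{Quo}(\mathrm{FS}(\omega))$ contains a sublattice isomorphic to $M_3$, where $\mathrm{FS}(\omega)$ is the free semilattice on countably many generators. The guess "no" is wrong altogether: the conjecture is true.

## Algebraic lattices and the statements to be proved

We recall some notions from lattice theory. An element $k$ of a complete lattice is *compact* if $k\le\bigvee X$ implies $k\le\bigvee F$ for some finite $F\subseteq X$. Equivalently, $k\le\bigvee D$ with $D$ nonempty and directed implies $k\le d$ for some $d\in D$. A complete lattice is *algebraic* if every element is a join of compact elements. In a power set the compact elements are the finite subsets, so power sets are algebraic. In the real interval $[0,1]$ every $x>0$ is the join of the directed set of elements below $x$, so only $0$ is compact and $[0,1]$ is not algebraic.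

Let $K$ be a join-semilattice with least element $0$. An *ideal* of $K$ is a nonempty down-set closed under $\vee$. The ideals form a complete lattice $\operatorname{Idl}(K)$. Its meets are intersections, and the join of a nonempty family $(I_j)$ consists of all $k$ with $k\le k_1\vee\dots\vee k_n$ for some $k_m\in I_{j_m}$. It is algebraic, and its compact elements are the principal ideals ${\downarrow}k$. Conversely, in an algebraic lattice $L$ the compact elements form a join-semilattice $K$ with $0$, and $x\mapsto\{k\in K:k\le x\}$ is an isomorphism $L\cong\operatorname{Idl}(K)$. (It is an order embedding because $x$ is the join of the compact elements below it. It is onto because a compact $k\le\bigvee I$, with $I$ an ideal, lies below a member of the directed set $I$.) For example, the power set of $X$ is the ideal lattice of the join-semilattice of finite subsets of $X$.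

A *complete sublattice* is a subset closed under joins and meets of arbitrary nonempty subsets, both computed in the big lattice. Its least and greatest elements may differ from those of the big lattice: any interval $[x,y]$ is an example. We compose relations from left to right: $(x,z)\in\rho\circ\sigma$ means that $(x,y)\in\rho$ and $(y,z)\in\sigma$ for some $y$. For a cardinal $\kappa\geq 1$, the free semilattice $\mathrm{FS}(\kappa)$ consists of the nonempty finite subsets of $\kappa$, with union as the operation $\wedge$.

**Theorem A.** For every lattice $L$ there is a semilattice $S$ such that $L$ embeds into $\operatorname{Quo}S$.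

**Theorem B.**

1. For every algebraic lattice $L$ there are a semilattice $S$ and an embedding $\Phi:L\to\operatorname{Quo}S$ preserving arbitrary joins and meets, with $\Phi(0)=\Delta$, $\Phi(1)=\nabla$, and $\Phi(x\vee y)=\Phi(x)\circ\Phi(y)\circ\Phi(x)$ for all $x,y$. If $\kappa$ is an infinite cardinal and $L$ has at most $\kappa$ compact elements, one can take $|S|\le\kappa$.
2. A complete lattice is isomorphic to a complete sublattice of $\operatorname{Quo}S$ for some semilattice $S$ if and only if it is algebraic.
3. Let $\kappa$ be an infinite cardinal. A complete lattice is isomorphic to a complete sublattice of $\operatorname{Quo}(\mathrm{FS}(\kappa))$ if and only if it is algebraic with at most $\kappa$ compact elements. Every lattice of cardinality $\le\kappa$ embeds into $\operatorname{Quo}(\mathrm{FS}(\kappa))$. In particular, every countable lattice embeds into $\operatorname{Quo}(\mathrm{FS}(\omega))$.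
4. "Embeds into" cannot be replaced by "is isomorphic to": no chain with at least $3$ elements is isomorphic to $\operatorname{Quo}S$ for any semilattice $S$.

The chain $[0,1]$ shows the difference between Theorem A and part 2. As a lattice it embeds into some $\operatorname{Quo}S$, but it is not isomorphic to a complete sublattice of any.

## Distances with values in a join-semilattice

We want many quasiorders $\rho_\gamma$ on one semilattice, indexed by $\gamma\in K$. It is convenient to store the whole family in one function: let $\delta(x,y)$ be the least $\gamma$ with $(x,y)\in\rho_\gamma$. The requirements on the family become three axioms.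

**Definition 4.1.** Let $K$ be a join-semilattice with least element $0$. A *$K$-semilattice* is a pair $(S,\delta)$, where $S$ is a semilattice and $\delta:S\times S\to K$ satisfies, for all $x,y,z\in S$:

* (D1) $\delta(x,y)=0$ if and only if $x=y$;
* (D2) $\delta(x,z)\le\delta(x,y)\vee\delta(y,z)$;
* (D3) $\delta(x\wedge z,y\wedge z)\le\delta(x,y)$.

No symmetry is required. For $\gamma\in K$ put $\rho_\gamma=\{(x,y):\delta(x,y)\le\gamma\}$.

For example, on the chain $0<1$ put $\delta(1,0)=\alpha$, $\delta(0,1)=\beta$ and $\delta(0,0)=\delta(1,1)=0$, with arbitrary nonzero $\alpha,\beta\in K$. In (D2), if $y$ equals $x$ or $z$ the claim is trivial; otherwise $x=z$ and the left side is $0$. In (D3), meeting with $0$ gives distance $0$ and meeting with $1$ changes nothing. So this is a $K$-semilattice. If $\alpha,\beta$ are incomparable, then $\rho_\alpha$ is $\ge$ and $\rho_\beta$ is $\le$.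

**Observation 4.2.** A function $\delta:S\times S\to K$ with $\delta(x,x)=0$ for all $x$ satisfies (D2) and (D3) if and only if every $\rho_\gamma$ ($\gamma\in K$) is a compatible quasiorder.

*Proof.* Suppose all $\rho_\gamma$ are compatible quasiorders. For (D2), apply transitivity of $\rho_\gamma$ with $\gamma=\delta(x,y)\vee\delta(y,z)$. For (D3), apply compatibility of $\rho_\gamma$ with $\gamma=\delta(x,y)$ to the pairs $(x,y)$ and $(z,z)$. Conversely, assume (D2) and (D3). Then $\rho_\gamma$ is reflexive because $\delta(x,x)=0\le\gamma$, transitive by (D2), and compatible by (D3) and Lemma 2.1. ∎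

Which $K$-semilattices give an embedding? If $\delta$ is onto $K$, then different $\gamma$ give different $\rho_\gamma$, and intersections behave well for free. The difficulty is in the joins. If $\delta(x,y)\le\alpha\vee\beta$, then $(x,y)$ must lie in $\rho_\alpha\vee\rho_\beta$, so there must be a path from $x$ to $y$ with steps in $\rho_\alpha$ and $\rho_\beta$. We aim for paths of the shape $x\to p\to r\to y$ with
$$\delta(x,p)\le\alpha,\qquad \delta(p,r)\le\beta,\qquad \delta(r,y)\le\alpha. \tag{1}$$
The plan is to enlarge a $K$-semilattice so that one missing path appears while old distances stay the same, and then to repeat this until no path is missing.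

## Three ways of adding a path that do not work

Let $(S,\delta)$ be a $K$-semilattice, and let $\delta(a,b)\le\alpha\vee\beta$ with $\alpha,\beta\neq0$. Put $c=a\wedge b$. We want a larger $K$-semilattice that contains a path (1) from $a$ to $b$.

First, suppose that we insist on symmetric distances. Take $K=M_3$ with atoms $u,v,w$, and suppose that $\delta$ is symmetric, is onto $K$, and has all paths (1). Choose $x,y$ with $\delta(x,y)=u$. Since $u\le v\vee w$, there is a path of type $v,w,v$ from $x$ to $y$, so $(x,y)\in\rho_u\cap(\rho_v\vee\rho_w)$. The relations $\rho_\gamma$ are now congruences, and $\rho_u\cap\rho_v=\rho_0=\Delta=\rho_u\cap\rho_w$. Fact 1.1 gives $x=y$, a contradiction. So the new steps must be directed.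

Second, try a product. Take a $K$-semilattice $(T,d)$ with a top element $U$, and put $\delta'((s,i),(t,j))=d(i,j)\vee\delta(s,t)$ on $S\times T$, or on a subsemilattice of it that contains $S\times\{U\}$. All axioms hold coordinatewise, and $S\times\{U\}$ is a copy of $S$. But suppose $(a,U)\to(s,i)\to(t,j)\to(b,U)$ is a path with the bounds (1). Then its first coordinates satisfy $\delta(a,s)\le\alpha$, $\delta(s,t)\le\beta$, $\delta(t,b)\le\alpha$, so a path was already present in $S$. The product rule must therefore be broken on at least one step.

Third, try a single copy of $a$. Suppose we add one new point $p\le a$ with $\delta'(a,p)\le\alpha$ and $\delta'(p,b)\le\beta$. Meeting the second step with $p$ gives $\delta'(p,p\wedge b)\le\beta$. On the other hand, meeting the pair $(a,b)$ with $p$ gives $\delta'(p,p\wedge b)\le\delta(a,b)$. If $\beta$ and $\delta(a,b)$ have only $0$ as a common lower bound, as happens for two atoms of $M_3$, then (D1) forces $p=p\wedge b$, that is, $p\le b$. So when $a\not\le b$, the point $p$ cannot be the element $a$ of a disjoint copy of ${\downarrow}a$ in which meeting with $b$ takes the copy of $a$ to the copy of $c$.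

The third failure suggests the remedy. The two demands on $p\wedge b$ collide because the end of the $\beta$-step is $b$ itself. Let the $\beta$-step end instead at a copy $r$ of $b$, placed in a new level, and return from $r$ to $b$ by another $\alpha$-step. Then the $\beta$-step only forces $\delta'(p,p\wedge r)\le\beta$, and $p\wedge r$ may be kept apart from $p\wedge b$.

So we use four levels: the old level $U$, a level $P$ with a copy of ${\downarrow}a$, a level $R$ with a copy of ${\downarrow}b$, and a level $Q=P\wedge R$, where the meets of copies of elements below $a$ and below $b$ will live. These meets are below $c$, so $Q$ carries a copy of ${\downarrow}c$. Put $p=(a,P)$ and $r=(b,R)$.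

The rule for the $\beta$-steps is now dictated. Suppose $(a,P)\to(b,R)$ at threshold $\beta$. Meeting with $(s,P)$ for $s\le a$ gives $(s,P)\to(s\wedge c,Q)$. Meeting with $(t,R)$ for $t\le b$ gives $(t\wedge c,Q)\to(t,R)$. Hence $(s,P)\to(s\wedge c,Q)\to(t\wedge c,Q)\to(t,R)$ as soon as $\delta(s\wedge c,t\wedge c)\le\beta$. So on the $\beta$-steps $S$-coordinates can be compared only after they are met with $c$. This is where the product rule is broken. For $s=a$, $t=b$ the comparison is between $c$ and $c$, and costs nothing.

## One extension step

**Extension Lemma 6.1.** Let $(S,\delta)$ be a $K$-semilattice, $a,b\in S$, and $\alpha,\beta\in K\setminus\{0\}$ with $\delta(a,b)\le\alpha\vee\beta$. Then there is a $K$-semilattice $(S',\delta')$ containing $S$ as a subsemilattice with $\delta'|_{S\times S}=\delta$, and there are $p,r\in S'$ with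
$$\delta'(a,p)\le\alpha,\qquad \delta'(p,r)\le\beta,\qquad \delta'(r,b)\le\alpha .$$
Moreover, $|S'|\le4|S|$.

*Proof.* Put $c=a\wedge b$ and $\sigma=\alpha\vee\beta$.

**Step 1: the semilattice.** Here we build $S'$ from the four levels. Let $T=\{0,1\}^2$ with coordinatewise meet, and name its elements
$$U=(1,1),\qquad P=(1,0),\qquad R=(0,1),\qquad Q=(0,0).$$
So $U$ is the top, $Q$ is the bottom, and $P\wedge R=Q$. Let
$$S'=(S\times\{U\})\cup({\downarrow}a\times\{P\})\cup({\downarrow}c\times\{Q\})\cup({\downarrow}b\times\{R\})\subseteq S\times T .$$
This is a subsemilattice of $S\times T$. Indeed, meeting an element with one of level $U$ keeps its level and decreases its $S$-coordinate. Two elements of the same level have a meet of that level, again with a smaller $S$-coordinate. A meet of levels $P$ and $R$ has level $Q$ and $S$-coordinate below $a\wedge b=c$. A meet of level $Q$ with anything has level $Q$ and $S$-coordinate below $c$. We identify $s\in S$ with $(s,U)$. Clearly $|S'|\le4|S|$.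

**Step 2: the distance.** Here we sort the pairs of levels by their cost. Let
$$A=\{((e,f),(e',f'))\in T^2:\ e\le e',\ f\ge f'\},\qquad E=\{(P,Q),(P,R),(Q,R)\}.$$
The non-diagonal pairs in $A$ are $(R,U),(R,P),(R,Q),(U,P),(Q,P)$. There are twelve non-diagonal pairs in $T^2$. The four in neither $A$ nor $E$ are $(U,Q),(U,R),(P,U),(Q,U)$, and $A\cap E=\emptyset$. Define
$$\delta'((s,i),(t,j))=\begin{cases}\delta(s,t)& \text{if } i=j,\\ \alpha\vee\delta(s,t)& \text{if } i\ne j \text{ and } (i,j)\in A,\\ \beta\vee\delta(s\wedge c,t\wedge c)& \text{if } (i,j)\in E,\\ \sigma\vee\delta(s,t)& \text{otherwise.}\end{cases} \tag{2}$$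

(The sets $A$ and $E$ are forced by the path we want. Starting from $(U,P)$ and $(R,U)$, transitivity gives $(R,P)$, meeting $(U,P)$ with $R$ gives $(R,Q)$, and meeting $(R,U)$ with $P$ gives $(Q,P)$. Starting from $(P,R)$, meeting with $P$ and with $R$ gives $(P,Q)$ and $(Q,R)$.)

**Step 3: restriction, path, and (D1).** Here we check the easy properties. On level $U$ the first line of (2) gives $\delta'((s,U),(t,U))=\delta(s,t)$. With $p=(a,P)$ and $r=(b,R)$ we get
$$\delta'((a,U),p)=\alpha\vee\delta(a,a)=\alpha,\qquad \delta'(p,r)=\beta\vee\delta(c,c)=\beta,\qquad \delta'(r,(b,U))=\alpha\vee\delta(b,b)=\alpha,$$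
because $(U,P),(R,U)\in A$ and $(P,R)\in E$. Since $\alpha,\beta,\sigma\ne0$, a value in (2) is $0$ only if $i=j$ and $\delta(s,t)=0$, that is, only if $(s,i)=(t,j)$; and then it is $0$. So (D1) holds.

**Step 4: two facts about $E$.** These will serve transitivity and compatibility at thresholds above $\beta$ but not above $\alpha$.

(E1) The relation $E\cup\Delta_T$ is transitive, being the chain $P\to Q\to R$ together with the isolated point $U$. A composition of two of its pairs, at least one of which is in $E$, is in $E$, since a chain never returns to its starting point.

(E2) If $(i,j)\in E$ and $k\in T$, then either $(i\wedge k,j\wedge k)\in E$ or $i\wedge k=j\wedge k=Q$. Here are all the cases: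

| $(i,j)$ | $k=U$ | $k=P$ | $k=R$ | $k=Q$ |
|---|---|---|---|---|
| $(P,Q)$ | $(P,Q)$ | $(P,Q)$ | $(Q,Q)$ | $(Q,Q)$ |
| $(P,R)$ | $(P,R)$ | $(P,Q)$ | $(Q,R)$ | $(Q,Q)$ |
| $(Q,R)$ | $(Q,R)$ | $(Q,Q)$ | $(Q,R)$ | $(Q,Q)$ |

**Step 5: (D2) and (D3), reduced to thresholds.** Here we use Observation 4.2. It is enough to show that for each $\gamma\in K$ the relation $\rho'_\gamma=\{(x,y)\in S'\times S':\delta'(x,y)\le\gamma\}$ is a compatible quasiorder. Reflexivity is clear from (2). We distinguish four cases, by which of $\alpha,\beta$ lie below $\gamma$. We use repeatedly that if $\rho$ and $\tau$ are compatible quasiorders of $S$ and $T$, then the product relation, which relates $(s,i)$ to $(t,j)$ when $(s,t)\in\rho$ and $(i,j)\in\tau$, is a compatible quasiorder of $S\times T$, and so is its restriction to the subsemilattice $S'$.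

**Case 1: $\alpha\le\gamma$ and $\beta\le\gamma$.** This is the case where the hypothesis on $\delta(a,b)$ is needed. We have $\sigma\le\gamma$, and we claim that
$$((s,i),(t,j))\in\rho'_\gamma\iff\delta(s,t)\le\gamma. \tag{3}$$
For $(i,j)\notin E$ this is immediate from (2). Let $(i,j)\in E$. Then the left side of (3) says $\delta(s\wedge c,t\wedge c)\le\gamma$. This follows from $\delta(s,t)\le\gamma$ by (D3). For the converse, note that $i\in\{P,Q\}$, so $s\le a$, and $j\in\{Q,R\}$, so $t\le b$. From $s=s\wedge a$ we get $s\wedge c=s\wedge a\wedge b=s\wedge b$, and from $t=t\wedge b$ we get $t\wedge c=t\wedge a$. Hence, by (D3),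
$$\delta(s,s\wedge c)=\delta(s\wedge a,s\wedge b)\le\delta(a,b)\le\sigma\le\gamma,$$
$$\delta(t\wedge c,t)=\delta(t\wedge a,t\wedge b)\le\delta(a,b)\le\sigma\le\gamma .$$
If $\delta(s\wedge c,t\wedge c)\le\gamma$, then (D2) along $s,\ s\wedge c,\ t\wedge c,\ t$ gives $\delta(s,t)\le\gamma$. This proves (3). So $\rho'_\gamma$ is the preimage of the compatible quasiorder $\rho_\gamma$ under the homomorphism $(s,i)\mapsto s$, and hence is a compatible quasiorder.

**Case 2: $\alpha\le\gamma$ and $\beta\not\le\gamma$.** Here the $\beta$-steps are switched off and a product remains. Since $\sigma\not\le\gamma$, the last two lines of (2) never give a value $\le\gamma$, so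
$$\rho'_\gamma=\{((s,i),(t,j)):\ (i,j)\in A,\ \delta(s,t)\le\gamma\}.$$
This is the restriction to $S'$ of the product of $\rho_\gamma$ and $A$. The relation $A$ is $\le$ in the first coordinate and $\ge$ in the second, and both are compatible quasiorders of the semilattice $\{0,1\}$. So $A$ is a compatible quasiorder of $T$, and $\rho'_\gamma$ is one of $S'$.

**Case 3: $\beta\le\gamma$ and $\alpha\not\le\gamma$.** Here the $\alpha$-steps are switched off, and the unusual rule has to be checked by hand. Since $\sigma\not\le\gamma$, a pair $((s,i),(t,j))$ is in $\rho'_\gamma$ exactly when it has one of two types: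

* type (i): $i=j$ and $\delta(s,t)\le\gamma$;
* type (ii): $(i,j)\in E$ and $\delta(s\wedge c,t\wedge c)\le\gamma$.

For transitivity, compose two such pairs. If both are of type (i), the composite is of type (i) by (D2). Otherwise the composite pair of levels is in $E$ by (E1). Each of the two pairs satisfies $\delta(s\wedge c,t\wedge c)\le\gamma$: for type (ii) by definition, and for type (i) by (D3). So (D2) gives the same inequality for the composite, which is therefore of type (ii).

For compatibility we use Lemma 2.1. Meet a pair $((s,i),(t,j))\in\rho'_\gamma$ with $(u,k)\in S'$. If the pair is of type (i), the result has equal levels, and it is of type (i) by (D3). Let the pair be of type (ii). By (D3),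
$$\delta(s\wedge u\wedge c,\ t\wedge u\wedge c)\le\delta(s\wedge c,t\wedge c)\le\gamma. \tag{4}$$
By (E2) there are two possibilities. If the new levels $(i\wedge k,j\wedge k)$ are in $E$, then (4) says that the result is of type (ii). Otherwise both new levels are $Q$. Since the new elements lie in $S'$, we have $s\wedge u\le c$ and $t\wedge u\le c$, so the left side of (4) is $\delta(s\wedge u,t\wedge u)$, and the result is of type (i).

**Case 4: $\alpha\not\le\gamma$ and $\beta\not\le\gamma$.** Here only the first line of (2) can give a value $\le\gamma$, so $\rho'_\gamma=\{((s,i),(t,i)):\delta(s,t)\le\gamma\}$. This is the restriction to $S'$ of the product of $\rho_\gamma$ and $\Delta_T$, hence a compatible quasiorder.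

So $(S',\delta')$ is a $K$-semilattice with all the required properties. ∎

Here is the lemma in its smallest interesting instance. Let $K=M_3$ with atoms $\alpha,\beta,\gamma$. Let $S=\{z<y\}$ with $\delta(y,z)=\delta(z,y)=\gamma$, and take $a=y$, $b=z$, so that $c=z$. Then $S'$ has six elements: $y,\ z,\ (y,P),\ (z,P),\ (z,Q),\ (z,R)$. The new path is $y\to(y,P)\to(z,R)\to z$ with distances $\alpha,\beta,\alpha$. The two demands that collided before now land on different elements: $(y,P)\wedge z=(z,P)$ and $(y,P)\wedge(z,R)=(z,Q)$, with $\delta'((y,P),(z,P))=\gamma$ and $\delta'((y,P),(z,Q))=\beta$.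

## A $K$-semilattice in which no path is missing

**Proposition 7.1.** For every join-semilattice $K$ with $0$ there is a $K$-semilattice $(S,\delta)$ such that

* (a) $\delta$ is onto $K$;
* (b) if $x,y\in S$, $\alpha,\beta\in K$ and $\delta(x,y)\le\alpha\vee\beta$, then there are $p,r\in S$ with $\delta(x,p)\le\alpha$, $\delta(p,r)\le\beta$, $\delta(r,y)\le\alpha$.

If $\kappa$ is an infinite cardinal and $|K|\le\kappa$, one can take $|S|\le\kappa$.

*Proof.* **Step 1: a starting point that realizes all distances.** This will give (a). Let $S_0=\{e\}\cup\{x_k:k\in K\setminus\{0\}\}$, where any two distinct elements have meet $e$. This is a semilattice, because the meet of any three elements, in any bracketing, is their common value if all are equal and $e$ otherwise. Put $h(e)=0$ and $h(x_k)=k$, and define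
$$\delta_0(x,y)=h(x)\vee h(y)\ \text{ if } x\ne y,\qquad \delta_0(x,x)=0 .$$
For (D1): of two distinct elements at least one has $h\neq0$, so their distance is not $0$. For (D2): if $x=z$, the left side is $0$; if $y=x$ or $y=z$, the claim is trivial; otherwise it reads $h(x)\vee h(z)\le(h(x)\vee h(y))\vee(h(y)\vee h(z))$. For (D3): if $x\wedge z=y\wedge z$, the left side is $0$. Otherwise $x\ne y$, and since $u\wedge z\in\{u,e\}$ gives $h(u\wedge z)\le h(u)$ for all $u$, we get $\delta_0(x\wedge z,y\wedge z)\le h(x)\vee h(y)=\delta_0(x,y)$. Finally $\delta_0(x_k,e)=k$ for $k\ne0$ and $\delta_0(e,e)=0$, so $\delta_0$ is onto $K$.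

**Step 2: adding all paths for one generation of pairs.** This step builds $S_{n+1}$ from $S_n$. The union of a chain of $K$-semilattices, each extending the previous ones together with the distance, is again a $K$-semilattice, because each axiom involves only three elements at a time. Given $(S_n,\delta_n)$, enumerate all quadruples $(a,b,\alpha,\beta)\in S_n^2\times(K\setminus\{0\})^2$ with $\delta_n(a,b)\le\alpha\vee\beta$ as $q_\xi$, $\xi<\lambda$, where $\lambda$ is the cardinal number of these quadruples. Put $S_{n,0}=S_n$. Obtain $S_{n,\xi+1}$ from $S_{n,\xi}$ by Extension Lemma 6.1 applied to $q_\xi$; this is allowed because distances between elements of $S_n$ have not changed. At limit ordinals take unions. Let $(S_{n+1},\delta_{n+1})$ be the stage $\lambda$. In it, every such quadruple from $S_n$ has the required $p$ and $r$, since distances do not change later.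

**Step 3: the union.** This step yields (a) and (b). Let $(S,\delta)=\bigcup_{n<\omega}(S_n,\delta_n)$. Then (a) holds because $\delta$ extends $\delta_0$. For (b), let $x,y\in S$ and $\delta(x,y)\le\alpha\vee\beta$. If $\alpha,\beta\ne0$, choose $n$ with $x,y\in S_n$; the points $p,r$ exist in $S_{n+1}$. If $\alpha=0$, take $p=x$ and $r=y$: then $\delta(p,r)=\delta(x,y)\le\beta$ and the other two distances are $0$. If $\beta=0$, take $p=r=y$: then $\delta(x,p)=\delta(x,y)\le\alpha$ and the other two distances are $0$.

**Step 4: the cardinality.** Let $|K|\le\kappa$ with $\kappa$ infinite. Then $|S_0|=|K|\le\kappa$. If $|S_n|\le\kappa$, then $\lambda\le\kappa$. By induction on $\xi\le\lambda$ we get $|S_{n,\xi}|\le\kappa$: a successor step at most multiplies the cardinality by $4$, and a limit stage is a union of at most $\kappa$ sets of cardinality at most $\kappa$. So $|S_{n+1}|\le\kappa$ for all $n$, and $|S|\le\kappa$. ∎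

## From ideals of $K$ to quasiorders of $S$

Let $K$ be a join-semilattice with $0$, and let $(S,\delta)$ be as in Proposition 7.1. For an ideal $I$ of $K$ put
$$\Phi(I)=\rho_I=\{(x,y)\in S^2:\delta(x,y)\in I\}.$$

**Proof of Theorem B(1).** **Step 1: $\rho_I\in\operatorname{Quo}S$.** We check that $\Phi$ has the right target. We have $\rho_I=\bigcup_{\gamma\in I}\rho_\gamma$. This union is directed, since $\rho_\gamma,\rho_{\gamma'}\subseteq\rho_{\gamma\vee\gamma'}$. By Observation 4.2 each $\rho_\gamma$ is a compatible quasiorder, and a directed union of compatible quasiorders is one, because transitivity and compatibility each involve two pairs at a time.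

**Step 2: meets and bounds.** These come directly from the definition. For every nonempty family, $\rho_{\bigcap I_j}=\bigcap\rho_{I_j}$. Also $\rho_K=\nabla$, and $\rho_{\{0\}}=\Delta$ by (D1). In particular, the empty meet and the empty join are preserved.

**Step 3: injectivity.** This uses (a). Given $k\in K$, choose $x,y$ with $\delta(x,y)=k$. Then $k\in I$ if and only if $(x,y)\in\rho_I$. So $\rho_I$ determines $I$.

**Step 4: joins.** This uses (b). Let $(I_j)$ be a nonempty family of ideals with join $I$. Since $\Phi$ is monotone, $\bigvee\rho_{I_j}\subseteq\rho_I$. Conversely, let $(x,y)\in\rho_I$. Then $\delta(x,y)\le k_1\vee\dots\vee k_n$ with $n\ge1$ and $k_m\in I_{j_m}$. We show by induction on $n$ that for any $k_1,\dots,k_n\in K$ this inequality implies that $(x,y)$ lies in the transitive closure of $\rho_{k_1}\cup\dots\cup\rho_{k_n}$. For $n=1$ this is trivial. For $n>1$ apply (b) with $\alpha=k_1$ and $\beta=k_2\vee\dots\vee k_n$. We get $p,r$ with $(x,p)\in\rho_{k_1}$, $\delta(p,r)\le k_2\vee\dots\vee k_n$ and $(r,y)\in\rho_{k_1}$, and the induction hypothesis applies to $(p,r)$. Since $\rho_{k_m}\subseteq\rho_{I_{j_m}}$ and $\bigvee\rho_{I_j}$ is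 transitive, $(x,y)\in\bigvee\rho_{I_j}$.

**Step 5: three steps suffice for two ideals.** Let $I,J$ be ideals and $(x,y)\in\rho_{I\vee J}$. Then $\delta(x,y)\le\alpha\vee\beta$ with $\alpha\in I$ and $\beta\in J$, and (b) gives $(x,y)\in\rho_I\circ\rho_J\circ\rho_I$. Hence
$$\rho_{I\vee J}\subseteq\rho_I\circ\rho_J\circ\rho_I\subseteq\rho_I\vee\rho_J=\rho_{I\vee J},$$
the last equality by Step 4. So equality holds throughout.

**Step 6: conclusion.** It remains to pass to $L$. Every algebraic lattice $L$ is isomorphic to $\operatorname{Idl}(K)$, where $K$ is the join-semilattice of its compact elements, with $0$ corresponding to $\{0\}$ and $1$ to $K$. Compose this isomorphism with $\Phi$. If $L$ has at most $\kappa$ compact elements, with $\kappa$ infinite, then $|K|\le\kappa$, and Proposition 7.1 allows $|S|\le\kappa$. ∎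

**Proof of Theorem A.** Let $L$ be any lattice, and let $K$ be $L$ with a new least element $0$ adjoined. The map $a\mapsto{\downarrow}a$ from $L$ to $\operatorname{Idl}(K)$ is injective, and ${\downarrow}a\cap{\downarrow}b={\downarrow}(a\wedge b)$. It also satisfies ${\downarrow}a\vee{\downarrow}b={\downarrow}(a\vee b)$, since an ideal that contains $a$ and $b$ contains $a\vee b$. So it is an embedding of lattices. Composing it with $\Phi$ we obtain an embedding $L\to\operatorname{Quo}S$. Explicitly, it is
$$a\mapsto\{(x,y)\in S^2:\delta(x,y)\le a\}.$$
Hence the conjecture is true. ∎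

## Complete sublattices of algebraic lattices

**Lemma 9.1.** If $M$ is an algebraic lattice and $L$ is a complete sublattice of $M$, then $L$ is algebraic. Moreover, $L$ has at most as many compact elements as $M$.

*Proof.* The idea is to replace each compact element of $M$ by the least element of $L$ above it. Let $1_L$ be the greatest element of $L$. For $m$ compact in $M$ with $m\le1_L$ put
$$m^*=\bigwedge\{x\in L:x\ge m\}.$$
The set on the right contains $1_L$, so it is nonempty and $m^*\in L$. Also $m\le m^*$, and $m^*\le x$ for each $x\in L$ with $x\ge m$.

First, $m^*$ is compact in $L$. Let $m^*\le\bigvee D$ with $D\subseteq L$ nonempty and directed; the join is the same in $L$ and in $M$. Since $m\le m^*$ and $m$ is compact in $M$, we have $m\le d$ for some $d\in D$, and so $m^*\le d$.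

Second, $L$ is algebraic. For $x\in L$, with $m$ ranging over the compact elements of $M$ below $x$,
$$x=\bigvee_{m\le x} m\ \le\ \bigvee_{m\le x} m^*\ \le\ x .$$

Third, we count. Let $x\in L$. The set of all $m^*$ with $m\le x$ compact in $M$ contains $0_M^*$. It is directed, because for compact $m,n\le x$ the element $m\vee n$ is compact and below $x$, and $m^*\vee n^*\le(m\vee n)^*$. Its join is $x$. So if $x$ is compact in $L$, then $x\le m^*$ for some such $m$, and hence $x=m^*$. Thus every compact element of $L$ is of the form $m^*$, and there are at most as many of these as there are compact elements of $M$. ∎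

**Lemma 9.2.** For every semilattice $S$ the lattice $\operatorname{Quo}S$ is algebraic, and its compact elements are the finitely generated quasiorders.

*Proof.* For finite $F\subseteq S\times S$ let $\langle F\rangle$ be the least compatible quasiorder containing $F$. Directed joins in $\operatorname{Quo}S$ are unions. If $\langle F\rangle$ lies in a directed union, then $F$, being finite, lies in one member, and so does $\langle F\rangle$. Hence $\langle F\rangle$ is compact. Every $\rho\in\operatorname{Quo}S$ is the directed union of all $\langle F\rangle$ with $F\subseteq\rho$ finite. So $\operatorname{Quo}S$ is algebraic, and a compact $\rho$ equals one of these $\langle F\rangle$. ∎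

**Proof of Theorem B(2).** By Lemma 9.2, $\operatorname{Quo}S$ is algebraic, so by Lemma 9.1 its complete sublattices are algebraic. Conversely, if $L$ is algebraic, the embedding $\Phi$ of part (1) preserves arbitrary joins and meets, so its image is a complete sublattice of $\operatorname{Quo}S$ isomorphic to $L$. ∎

## Lifting to free semilattices

**Proof of Theorem B(3).** **Step 1: necessity.** We bound the number of compact elements. Since $\kappa$ is infinite, $|\mathrm{FS}(\kappa)|=\kappa$, so there are $\kappa$ finite sets of pairs, and by Lemma 9.2 there are at most $\kappa$ compact elements in $\operatorname{Quo}(\mathrm{FS}(\kappa))$. By Lemmas 9.1 and 9.2, a complete sublattice is algebraic with at most $\kappa$ compact elements.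

**Step 2: quasiorders of a quotient.** This step moves quasiorders from $S$ up to $\mathrm{FS}(\kappa)$. Let $S$ be a nonempty semilattice with $|S|\le\kappa$. Map the $\kappa$ free generators onto $S$ and extend this map to a surjective homomorphism $h:\mathrm{FS}(\kappa)\to S$. Let $\ker h=\{(u,v):h(u)=h(v)\}$. For $\rho\in\operatorname{Quo}S$ put
$$h^{-1}(\rho)=\{(u,v):(h(u),h(v))\in\rho\}.$$
We claim that $\rho\mapsto h^{-1}(\rho)$ is an order isomorphism from $\operatorname{Quo}S$ onto the principal filter of $\operatorname{Quo}(\mathrm{FS}(\kappa))$ above $\ker h$.

Clearly $h^{-1}(\rho)$ is a compatible quasiorder, and it contains $\ker h$ because $\rho$ is reflexive. The map is monotone, and since $h$ is surjective, $\rho=\{(h(u),h(v)):(u,v)\in h^{-1}(\rho)\}$; so it is an order embedding.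

It remains to show that it is onto. Let $\tau\supseteq\ker h$ be a compatible quasiorder, and put $h(\tau)=\{(h(u),h(v)):(u,v)\in\tau\}$. This relation is reflexive because $h$ is surjective, and compatible because $h$ is a homomorphism. For transitivity, let $(u,v),(v',w)\in\tau$ with $h(v)=h(v')$. Then $(v,v')\in\ker h\subseteq\tau$, so $(u,w)\in\tau$ and $(h(u),h(w))\in h(\tau)$. Finally $h^{-1}(h(\tau))=\tau$. The inclusion $\supseteq$ is clear. If $(h(u),h(v))=(h(u'),h(v'))$ with $(u',v')\in\tau$, then $(u,u'),(v',v)\in\ker h\subseteq\tau$, so $(u,v)\in\tau$. This proves the claim.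

**Step 3: sufficiency.** Now we combine Step 2 with part (1). Let the given lattice be algebraic with at most $\kappa$ compact elements. By part (1) it is isomorphic to a complete sublattice of $\operatorname{Quo}S$ for some $S$ with $|S|\le\kappa$; this $S$ is nonempty, since the set $S_0$ of Proposition 7.1 is. A principal filter is a complete sublattice, so by Step 2 the given lattice is isomorphic to a complete sublattice of $\operatorname{Quo}(\mathrm{FS}(\kappa))$.

**Step 4: arbitrary lattices of cardinality at most $\kappa$.** Let $|L|\le\kappa$, and let $K$ be $L$ with a new least element adjoined. Then $|K|\le\kappa$, and the compact elements of $\operatorname{Idl}(K)$ are the principal ideals, so there are at most $\kappa$ of them. As in the proof of Theorem A, $L$ embeds into $\operatorname{Idl}(K)$, and by Step 3 $\operatorname{Idl}(K)$ embeds into $\operatorname{Quo}(\mathrm{FS}(\kappa))$. For $\kappa=\omega$ this covers all countable lattices. ∎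

## Chains are not quasiorder lattices of semilattices

**Proof of Theorem B(4).** The point is that every semilattice carries two quasiorders for free. Let $|S|\ge2$, and take $u\ne v$ in $S$. Then $u\wedge v$ differs from $u$ or from $v$, so there are $x<y$ in $S$. Both $\le$ and $\ge$ are compatible quasiorders of $S$. They are incomparable in $\operatorname{Quo}S$, since $(x,y)$ is in $\le$ but not in $\ge$, and $(y,x)$ is in $\ge$ but not in $\le$. So $\operatorname{Quo}S$ is not a chain. If $|S|\le1$, then $|\operatorname{Quo}S|=1$. In no case is $\operatorname{Quo}S$ a chain with at least $3$ elements. ∎
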